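\title{Removing an edge increases the spectral gap of $G(n,p)$ half of the time}

\begin{abstract}
Let $p\in(0,1)$ be fixed and let $\lambda_2$ be the spectral gap of the normalized Laplacian of the random graph $G(n,p)$. Fan Chung conjectured that, with high probability, a constant fraction of the edges have the property that their removal increases $\lambda_2$. We prove the conjecture with every constant below $1/2$, and we show that the fraction tends to exactly $1/2$ in probability. For all but a vanishing fraction of the edges, the direction in which $\lambda_2$ moves is given by the signs of the second eigenvector at the two endpoints. Test vectors can only certify that the gap decreases; increases are obtained from decreases by exchanging a random edge for a random non-edge. The sharp constant comes from a Gaussian limit for the empirical distribution of the eigenvector.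
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a graph on $[n]=\{1,\dots,n\}$ without isolated vertices, with adjacency matrix $A$, degrees $d_1,\dots,d_n$ and diagonal degree matrix $D$. The symmetric normalized Laplacian of $G$ is
\[
\mathcal L_G=D^{-1/2}(D-A)D^{-1/2},
\]
with eigenvalues $0=\lambda_1\le\lambda_2\le\dots\le\lambda_n\le 2$. The eigenvalue $\lambda_2=\lambda_2(G)$ is the \emph{spectral gap}. It vanishes exactly when $G$ is disconnected, and $1/\lambda_2$ is the relaxation time of simple random walk on $G$. For a graph with an isolated vertex we put $\lambda_2=0$, so that $\lambda_2$ is defined for all graphs.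

One expects a graph to become less well connected when an edge $e=uv$ is removed. For the unnormalized Laplacian $D-A$ this is a theorem: removing $uv$ subtracts the positive semidefinite form $h\mapsto(h_u-h_v)^2$, so no eigenvalue increases. The normalized gap behaves differently. Writing a vector orthogonal to the null vector $D^{1/2}\mathbf 1$ of $\mathcal L_G$ as $D^{1/2}h$, we have
\begin{equation}\label{eq:rayleigh0}
\lambda_2(G)=\min\Bigl\{\frac{\sum_{ij\in E(G)}(h_i-h_j)^2}{\sum_i d_ih_i^2}\ :\ h\ne0,\ \sum_i d_ih_i=0\Bigr\},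
\end{equation}
and removing an edge lowers the denominator as well as the numerator. In the complete graph $K_n$ every removal lowers the gap (Remark~\ref{rem:complete}), while in a triangle with a pendant edge one removal raises it (Example~\ref{ex:four}). The question is what happens in a typical graph.

Let $p\in(0,1)$ be fixed and let $G\sim G(n,p)$ be the Erd\H{o}s--R\'enyi random graph on $[n]$, in which each pair is an edge independently with probability $p$. With probability tending to $1$ all degrees are at least $2$, so the convention above for isolated vertices affects none of the statements below. The following conjecture of Fan Chung (2014) is posed in \cite{source}.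

\begin{quote}
There is a constant $c=c(p)>0$ such that, with probability tending to $1$ as $n\to\infty$, at least a $c$ fraction of the edges $e$ of $G\sim G(n,p)$ satisfy $\lambda_2(G-e)>\lambda_2(G)$.
\end{quote}

To guess the right constant, let $g$ be a minimizer in \eqref{eq:rayleigh0}. Removing $uv$ lowers the numerator at $g$ by $(g_u-g_v)^2$ and the denominator by $g_u^2+g_v^2$. In $G(n,p)$ the gap is close to $1$, so the quotient goes down if $(g_u-g_v)^2>g_u^2+g_v^2$, that is, if $g_ug_v<0$, and it goes up if $g_ug_v>0$. If the gap follows the quotient, then the edges that raise the gap are those whose endpoints carry the same sign. If a proportion $\alpha$ of the vertices is positive, these edges form a fraction $\alpha^2+(1-\alpha)^2\ge\frac12$ of all edges, and one expects $\alpha\approx\frac12$. Both expectations are correct.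

For each graph $G$ without isolated vertices fix a vector $g=g(G)\in\mathbb R^n$ with
\begin{equation}\label{eq:g}
Ag=(1-\lambda_2)Dg,\qquad \sum_i d_ig_i=0,\qquad \|g\|=1;
\end{equation}
such a $g$ is a multiple of $D^{-1/2}f$, where $f\perp D^{1/2}\mathbf 1$ is an eigenvector of $\mathcal L_G$ for $\lambda_2$. The choice is arbitrary, also when $\lambda_2$ is a multiple eigenvalue; if $G$ has an isolated vertex, $g$ is any fixed unit vector. Put
\[
P=\{i: g_i>0\},\qquad \alpha=\frac{|P|}{n},\qquad s=s(G)=\alpha^2+(1-\alpha)^2=\tfrac12+2\bigl(\alpha-\tfrac12\bigr)^2 .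
\]
Let $F_\uparrow(G)$ and $F_\downarrow(G)$ be the fractions of edges of $G$ whose removal strictly increases, respectively strictly decreases, $\lambda_2$. Let $F'_\uparrow(G)$ and $F'_\downarrow(G)$ be the fractions of non-edges whose addition strictly increases, respectively strictly decreases, $\lambda_2$. A fraction of the empty set is $0$.

\begin{theorem}\label{thm:conj}
Let $p\in(0,1)$ be fixed and $G\sim G(n,p)$. Then $F_\uparrow(G)-s(G)\to0$ in probability. Hence for every $\varepsilon>0$, $F_\uparrow(G)\ge\frac12-\varepsilon$ with probability tending to $1$. In particular the conjecture holds, with any $c<\frac12$.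
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $p\in(0,1)$ be fixed and $G\sim G(n,p)$. The empirical distribution of $(\sqrt n\,g_i)_{i\le n}$ converges weakly, in probability, to the standard normal law. Each of $F_\uparrow(G)$, $F_\downarrow(G)$, $F'_\uparrow(G)$, $F'_\downarrow(G)$ tends to $\frac12$ in probability. Moreover, for all but an $o(1)$ fraction of the edges $uv$ (in probability), the removal of $uv$ increases $\lambda_2$ if $g_ug_v>0$ and decreases it if $g_ug_v<0$.
\end{theorem}

The heuristic above is one-sided. If the quotient at $g$ goes down then so does the minimum; if it goes up, nothing follows, since another vector may take over. Excluding this by perturbation theory would require a lower bound on $\lambda_3-\lambda_2$. We avoid it: removing $e$ from $G$ raises the gap exactly when adding $e$ to $G-e$ lowers it, and for a random edge $e$ the pair $(G-e,e)$ has nearly the law of a random graph with a random non-edge. Section~\ref{sec:test} develops these two devices and shows them on four vertices. The test vector is informative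 only where $g$ is not too small; Sections~\ref{sec:equation} and~\ref{sec:small} show that this is the case at most vertices, and Section~\ref{sec:sign} proves Theorem~\ref{thm:conj} without knowing $\alpha$. Sections~\ref{sec:cavity}--\ref{sec:gauss} prove the Gaussian limit, which gives $\alpha\to\frac12$ and Theorem~\ref{thm:sharp}.

\medskip\noindent\textbf{Conventions.} We write $\sigma^2=p(1-p)$, $N=\binom n2$ and $m=|E(G)|$. The letters $C,c,C_0,c_1,\dots$ denote positive constants depending only on $p$ unless further dependence is indicated; $C$ and $c$ may change from line to line. ``Whp'' means with probability tending to $1$ as $n\to\infty$, all other parameters being fixed. The norm $\|\cdot\|$ is the Euclidean or operator norm, $x_I$ is the restriction of a vector $x$ to a set $I$ of coordinates (extended by zero when convenient), and $\Phi$ is the standard normal distribution function.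

\section{Test vectors and the exchange of edges for non-edges}\label{sec:test}

The vector $g(G)$ does not satisfy the constraint of \eqref{eq:rayleigh0} in the modified graph, because two degrees have changed. We therefore remove the constraint. Let $H$ be a graph without isolated vertices, with $m_H$ edges and degrees $d_i$. For nonconstant $h$, subtract the constant $\sum_i d_ih_i/(2m_H)$; this leaves the numerator in \eqref{eq:rayleigh0} unchanged and produces an admissible vector, so
\begin{equation}\label{eq:rayleigh}
\lambda_2(H)=\min_{h\ \mathrm{nonconstant}}\ \frac{\sum_{ij\in E(H)}(h_i-h_j)^2}{\sum_i d_ih_i^2-\bigl(\sum_i d_ih_i\bigr)^2/(2m_H)},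
\end{equation}
and the denominator is positive.

\begin{lemma}\label{lem:test}
Let $G$ have $m$ edges and no isolated vertices, $\lambda=\lambda_2(G)$, $g=g(G)$.
\begin{itemize}
\item[(A)] If $uv$ is an edge, $G-uv$ has no isolated vertices and
\[
(1-\lambda)(g_u^2+g_v^2)-2g_ug_v-\lambda\frac{(g_u+g_v)^2}{2(m-1)}>0,
\]
then $\lambda_2(G-uv)<\lambda$.
\item[(B)] If $uv$ is a non-edge and
\[
(1-\lambda)(g_u^2+g_v^2)-2g_ug_v+\lambda\frac{(g_u+g_v)^2}{2(m+1)}<0,
\]
then $\lambda_2(G+uv)<\lambda$.
\end{itemize}
\end{lemma}

\begin{proof}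
The vector $g$ is nonconstant, since $\sum_id_ig_i=0$ and $g\neq0$. Let $Q=\sum_id_ig_i^2$; by \eqref{eq:g}, $\sum_{ij\in E(G)}(g_i-g_j)^2=g^T(D-A)g=\lambda Q$. In $G\mp uv$ the degrees of $u$ and $v$ change by $\mp1$, so the degree-weighted sum of $g$ becomes $\mp(g_u+g_v)$, and \eqref{eq:rayleigh} with $h=g$ gives
\begin{equation}\label{eq:testbound}
\lambda_2(G\mp uv)\le\frac{\lambda Q\mp(g_u-g_v)^2}{Q\mp(g_u^2+g_v^2)-\frac{(g_u+g_v)^2}{2(m\mp1)}} .
\end{equation}
The right side is less than $\lambda$ if and only if $\mp(g_u-g_v)^2<\mp\lambda(g_u^2+g_v^2)-\lambda\frac{(g_u+g_v)^2}{2(m\mp1)}$. Expanding $(g_u-g_v)^2$ gives the condition in (A) for the upper signs and the condition in (B) for the lower signs.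
\end{proof}

\begin{example}[four vertices]\label{ex:four}
The numbers $\mu=1-\lambda_k$ are the solutions of $Ah=\mu Dh$. For the star with center $3$ and leaves $1,2,4$, vectors supported on the leaves with sum zero give $\mu=0$ twice, the other values are $\pm1$, and $\lambda_2=1$. The $4$-cycle also has $\mu=1,0,0,-1$ and $\lambda_2=1$. For the path, the vectors $(2,1,-1,-2)$ and $(2,-1,-1,2)$, listed along the path, give $\mu=\pm\frac12$, the other values are $\pm1$, and $\lambda_2=\frac12$. Let the \emph{paw} be the triangle $123$ with the pendant edge $34$. The vector $(1,-1,0,0)$ gives $\mu=-\frac12$. Vectors $(x,x,y,z)$ must satisfy $x+y=2\mu x$, $2x+z=3\mu y$, $y=\mu z$, which leads to $(\mu-1)(6\mu^2+3\mu-1)=0$. So the second largest value is $\mu=(\sqrt{33}-3)/12\in(\frac16,\frac14)$, the gap lies in $(\frac34,\frac56)$, and the eigenvector $(1,1,2\mu-1,(2\mu-1)/\mu)$ has signs $(+,+,-,-)$.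

Removing $13$ from the paw, where the signs differ, gives a path and lowers the gap. Part (A) detects this (the condition is homogeneous in $g$): $-2g_1g_3=2(1-2\mu)>1$, while the last term is below $(2\mu)^2/6<\frac1{24}$. Removing $12$, where the signs agree, gives the star and raises the gap, and the eigenvector of the paw cannot show it. The eigenvector $(1,1,0,-2)$ of the \emph{star} can: it has $Q=6$, and \eqref{eq:testbound} for the addition of $12$ reads
\[
\lambda_2(\mathrm{paw})\le\frac{6+0}{6+2-\frac48}=\frac45<1=\lambda_2(\mathrm{star}).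
\]

Now count. There are $15$ graphs with four edges on $[4]$ ($12$ paws and $3$ cycles) and $20$ with three edges ($4$ stars, $12$ paths, $4$ triangles). The map $(G,e)\mapsto(G-e,e)$ matches the $15\cdot4=60$ pairs (graph with four edges, edge) with the $20\cdot3=60$ pairs (graph with three edges, non-edge). On the first side the removals that raise the gap are one per paw; on the second side the additions that lower the gap are three per star. These are the same $12$ pairs. Thus the mean of $F_\uparrow$ over graphs with four edges equals the mean of $F'_\downarrow$ over graphs with three edges, namely $\frac15$, and the second mean can be bounded below by test vectors.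
\end{example}

In $G(n,p)$ the number of edges fluctuates so much that the shift by one edge is invisible.

\begin{lemma}[exchange]\label{lem:exchange}
For $G\sim G(n,p)$ we have $\mathbb E F_\uparrow-\mathbb E F'_\downarrow\to0$ and $\mathbb EF_\downarrow-\mathbb EF'_\uparrow\to0$.
\end{lemma}

\begin{proof}
For $0\le k<N$ let $a_k\in[0,1]$ be the proportion, among all pairs $(H,e)$ with $H$ a graph with $k$ edges and $e$ a non-edge of $H$, of those with $\lambda_2(H+e)<\lambda_2(H)$. Given $m=k$, the graph $G$ is uniform among graphs with $k$ edges, and all of these have the same number of non-edges, so $\mathbb E[F'_\downarrow\mid m=k]=a_k$ for $k<N$. The map $(G,e)\mapsto(G-e,e)$ is a bijection from pairs (graph with $k+1$ edges, edge) onto pairs (graph with $k$ edges, non-edge), so $\mathbb E[F_\uparrow\mid m=k+1]=a_k$. With $\pi_k=\mathbb P(m=k)$,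
\[
\mathbb EF_\uparrow-\mathbb EF'_\downarrow=\sum_{k=0}^{N-1}a_k(\pi_{k+1}-\pi_k).
\]
The ratio $\pi_{k+1}/\pi_k=\frac{(N-k)p}{(k+1)(1-p)}$ decreases in $k$, so $(\pi_k)$ is unimodal: the positive increments sum to at most $\max_k\pi_k$, and so do the absolute values of the negative ones. Hence the sum is at most $\max_k\pi_k$ in absolute value. By the central limit theorem the distribution function of $(m-pN)/(\sigma\sqrt N)$ converges uniformly to the continuous function $\Phi$, so its largest jump $\max_k\pi_k$ tends to $0$. The second statement is the same argument with the inequality in the definition of $a_k$ reversed.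
\end{proof}

\begin{remark}\label{rem:complete}
Lemma~\ref{lem:test} is silent at pairs where $g$ vanishes, and $g$ can vanish almost everywhere. For $K_n-uv$ with $n\ge3$ and $y\perp\mathbf 1$ we have $y^TAy=-\|y\|^2-2y_uy_v\le0$, so $\lambda_2\ge1$ by the min--max formula recalled in Section~\ref{sec:equation}, and the vector with entries $1$ at $u$, $-1$ at $v$ and $0$ elsewhere satisfies $Ag=0$. Hence $\lambda_2(K_n-uv)=1$, with an eigenvector supported on two vertices. Since $\lambda_2(K_n)=n/(n-1)$, every removal from $K_n$ lowers the gap, so the theorems fail for $p=1$.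
\end{remark}

\section{The eigenvector equation}\label{sec:equation}

We first recall the standard facts used in the proof of Theorem~\ref{thm:conj}.

\emph{Courant--Fischer.} If $\mu_1\ge\mu_2\ge\cdots$ are the eigenvalues of a symmetric matrix $B$, then $\mu_2$ is the minimum over hyperplanes of the maximum of $x^TBx/\|x\|^2$ on the hyperplane, and also the maximum over $2$-dimensional subspaces of its minimum on the subspace. The numbers $1-\lambda_k$ are the eigenvalues of $D^{-1/2}AD^{-1/2}$, whose Rayleigh quotient at $x=D^{1/2}y$ is $y^TAy/y^TDy$.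

\emph{Hoeffding's inequality.} If $\xi_j$ are independent and $\xi_j$ takes values in an interval of length $\ell_j$, then $\mathbb P(|\sum_j(\xi_j-\mathbb E\xi_j)|\ge v)\le2\exp(-2v^2/\sum_j\ell_j^2)$.

\emph{Berry--Esseen theorem.} If $\xi_j$ are independent and centered and $b^2=\sum_j\mathbb E\xi_j^2>0$, then $\sup_u|\mathbb P(\sum_j\xi_j\le ub)-\Phi(u)|\le C\sum_j\mathbb E|\xi_j|^3/b^3$ with an absolute constant $C$.

\emph{Nets.} A set whose points are at mutual distance greater than $\theta$ is \emph{$\theta$-separated}. In a ball of radius $R_0$ in $\mathbb R^d$ such a set has at most $(1+2R_0/\theta)^d$ points, by comparing volumes. A maximal $\theta$-separated subset of a set is a \emph{$\theta$-net} of it: every point of the set is within distance $\theta$ of the subset.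

Let $W=A-p(\mathbf 1\mathbf 1^T-\mathrm{Id})$. It is symmetric with zero diagonal, and its entries above the diagonal are independent and centered, have variance $\sigma^2$ and take values in $\{-p,1-p\}$. Whp
\begin{itemize}
\item[(F1)] $\|W\|\le C_0\sqrt n$ \cite[Cor.~4.4.8]{vershynin};
\item[(F2)] $\max_i|d_i-pn|\le2\sqrt{n\log n}$, by Hoeffding's inequality and a union bound;
\item[(F3)] $|m-pN|\le n^{3/2}$, by Chebyshev's inequality, since $\operatorname{Var}m\le n^2$.
\end{itemize}
The next lemma says that $g$ is an approximate eigenvector of $W$, up to a multiple of $\mathbf 1$. This moves the problem from $\mathcal L_G$, whose entries are dependent through the degrees, to a matrix with independent entries.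

\begin{lemma}\label{lem:equation}
Assume \textup{(F1)--(F2)} and $n$ large. Then $|1-\lambda_2|\le C_1/\sqrt n$, and
\begin{equation}\label{eq:main}
Wg+a\mathbf 1-\nu g=r,
\end{equation}
where $a=p\sum_ig_i$, $\nu=(1-\lambda_2)pn+p$ and $r=(1-\lambda_2)(D-pn)g$ satisfy $\|r\|\le2C_1\sqrt{\log n}$, $|\nu|\le C_2\sqrt n$ and $|a|\le C_3$.
\end{lemma}

\begin{proof}
By (F2), $\min_id_i\ge pn/2$. Since $y^TAy\ge y^TWy-p\|y\|^2\ge-(C_0\sqrt n+p)\|y\|^2$ for all $y$, every $1-\lambda_k$ is at least $-(C_0\sqrt n+p)/\min_id_i$. On the hyperplane $\{D^{1/2}y:y\perp\mathbf 1\}$ the rank-one part of $A$ disappears, so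
\begin{equation}\label{eq:upper}
1-\lambda_2\le\max_{y\perp\mathbf 1}\frac{y^TWy-p\|y\|^2}{y^TDy}\le\frac{\|W\|}{\min_id_i}.
\end{equation}
This gives $|1-\lambda_2|\le C_1/\sqrt n$. Substituting $Ag=Wg+a\mathbf 1-pg$ and $D=pn+(D-pn)$ in \eqref{eq:g} gives \eqref{eq:main}. The bounds on $r$ and $\nu$ follow from (F2) and the bound on $1-\lambda_2$, and $|a|\sqrt n=\|a\mathbf 1\|\le\|r\|+\|W\|+|\nu|$.
\end{proof}

\section{Few small coordinates}\label{sec:small}

In Lemma~\ref{lem:test} the term $-2g_ug_v$ has to beat $(1-\lambda)(g_u^2+g_v^2)$, so we need $|g_i|$ to be of order $n^{-1/2}$ at most vertices. The upper bound is free, since $\|g\|=1$. For the lower bound we rule out all approximate solutions of \eqref{eq:main} at once, which makes the dependence of $g,a,\nu$ on $W$ harmless. Call $(a,\nu)$ \emph{admissible} if $|a|\le C_3$ and $|\nu|\le C_2\sqrt n$.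

\begin{proposition}\label{prop:small}
For every $\eta\in(0,1)$ there is $t=t(\eta,p)\in(0,1)$ such that whp there are no unit vector $x\in\mathbb R^n$, set $I\subset[n]$ with $|I|\ge\eta n$ and admissible $(a,\nu)$ with $\|x_I\|\le t$ and $\|Wx+a\mathbf 1-\nu x\|\le t\sqrt n$.
\end{proposition}

The proof compares two powers of $t$. A vector that is small on $\eta n$ coordinates is close to a subspace of dimension $(1-\eta)n$, where a $t$-net has about $t^{-(1-\eta)n}$ points. For a fixed point of the net, each coordinate of $Wx+a\mathbf 1-\nu x$ is $O(t)$ with probability $O(t)$. If $(1-\eta/2)n$ coordinates can be made independent, the union bound gains a factor $t^{\eta n/2}$, which beats every factor $C^n$. There are two obstacles. The rows of $W$ are dependent because $W$ is symmetric; we use only the randomness in a few columns $J$ and discard the rows in $J$. And the probability $O(t)$ needs $x$ to be spread over many coordinates: for $x$ a basis vector, $(Wx)_i$ takes only two values. Vectors concentrated on few coordinates are excluded first, using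 a weaker bound against a much smaller net.

\begin{lemma}[anticoncentration]\label{lem:anti}
Let $\Sigma=\sum_j\xi_jy_j$ with $\xi_j$ independent copies of $W_{12}$ and $y\ne0$, and let $\beta=\sigma^2/(12\sigma^2+2)$. Then:
\begin{itemize}
\item[(i)] $\mathbb P(|\Sigma-u|<\frac\sigma2\|y\|)\le1-\frac\beta2$ for all $u\in\mathbb R$;
\item[(ii)] $\sup_u|\mathbb P(\Sigma\le u\sigma\|y\|)-\Phi(u)|\le C\|y\|_\infty/\|y\|$, and hence $\mathbb P(|\Sigma-u|\le v)\le C(v+\|y\|_\infty)/\|y\|$ for all $u\in\mathbb R$, $v\ge0$.
\end{itemize}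
\end{lemma}

\begin{proof}
(i) Let $\Sigma'$ be an independent copy and $Z=\Sigma-\Sigma'$. The difference of two copies of $W_{12}$ equals $\pm1$ with probability $\sigma^2$ each and $0$ otherwise, so its second and fourth moments equal $2\sigma^2$. Hence $\mathbb EZ^2=2\sigma^2\|y\|^2$ and $\mathbb EZ^4=3(2\sigma^2)^2\sum_{i\ne j}y_i^2y_j^2+2\sigma^2\sum_jy_j^4\le(12\sigma^4+2\sigma^2)\|y\|^4$. The Paley--Zygmund inequality $\mathbb P(Z^2\ge\frac12\mathbb EZ^2)\ge(\mathbb EZ^2)^2/(4\,\mathbb EZ^4)$ gives $\mathbb P(|Z|\ge\sigma\|y\|)\ge\beta$. If both $\Sigma$ and $\Sigma'$ are within $\frac\sigma2\|y\|$ of $u$ then $|Z|<\sigma\|y\|$, so $\mathbb P(|\Sigma-u|<\frac\sigma2\|y\|)^2\le1-\beta\le(1-\frac\beta2)^2$.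

(ii) Since $|\xi_j|\le1$, we have $\sum_j\mathbb E|\xi_jy_j|^3\le\sigma^2\|y\|_\infty\|y\|^2$, and Berry--Esseen gives the first bound. The second follows because $\Phi$ is $1$-Lipschitz.
\end{proof}

\begin{lemma}[approximate eigenvectors are spread]\label{lem:spread}
There are $\delta_0,\rho,c_1\in(0,\frac12)$ depending only on $p$ such that whp every unit vector $x$ with $\|Wx+a\mathbf 1-\nu x\|\le\frac{c_1}2\sqrt n$ for some admissible $(a,\nu)$ satisfies $\|x_{S^c}\|>\rho$ for all $S\subset[n]$ with $|S|\le\delta_0n$.
\end{lemma}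

\begin{proof}
Fix $S$ with $|S|=\lfloor\delta_0n\rfloor$, a unit vector $x$ supported on $S$, and $a$. The variables $(Wx+a\mathbf 1)_i=\sum_{j\in S}W_{ij}x_j+a$, $i\notin S$, involve disjoint sets of entries of $W$, so they are independent; there are $n'\ge n/2$ of them, and by Lemma~\ref{lem:anti}(i) each is at least $\sigma/2$ in absolute value with probability at least $\beta/2$. By Hoeffding's inequality, with probability at least $1-2e^{-\beta^2n/16}$ more than $\beta n'/4\ge\beta n/8$ of them are, and then $\|(Wx+a\mathbf 1)_{S^c}\|\ge c_1\sqrt n$ with $c_1=\sigma\sqrt{\beta/32}$.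

Let $\theta=c_1/(4C_0+4)$. Let $x$ range over a $\theta$-net of the unit sphere of $\mathbb R^S$, let $a$ range over a $\theta$-net of $[-C_3,C_3]$, and let $S$ range over all sets of its size. The number of triples is at most $C(e/\delta_0)^{\delta_0n}(3/\theta)^{\delta_0n}$, which is $o(e^{\beta^2n/16})$ once $\delta_0\log(3e/(\theta\delta_0))<\beta^2/16$. So whp the bound holds for all these triples. On (F1), passing from a net point to an arbitrary pair $(x,a)$ costs at most $(C_0+1)\theta\sqrt n=\frac{c_1}4\sqrt n$. As $\nu x$ vanishes off $S$, we get $\|Wx+a\mathbf 1-\nu x\|\ge\frac34c_1\sqrt n$ for all such $S$, all unit $x$ supported on $S$ and all admissible $(a,\nu)$.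

Now let $x$ be a unit vector with $\|x_{S^c}\|\le\rho$; enlarging $S$, let $|S|=\lfloor\delta_0n\rfloor$. The unit vector $x_S/\|x_S\|$ is at distance at most $\|x_{S^c}\|+1-\|x_S\|\le2\rho$ from $x$, so $\|Wx+a\mathbf 1-\nu x\|\ge(\frac34c_1-2\rho(C_0+C_2))\sqrt n$. This exceeds $\frac{c_1}2\sqrt n$ if $\rho<c_1/(8C_0+8C_2)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:small}]
Let $\ell=\lceil8/\eta\rceil$, and let $t\le c_1/2$ satisfy $t^2\le\rho^2/(2\ell)$; it will be decreased once more at the end.

\emph{Reduction to a net.} Assume (F1) and the event of Lemma~\ref{lem:spread}, and let $x,I,a,\nu$ be as in the statement. Shrinking $I$, let $|I|=\lceil\eta n\rceil$. Let $S$ be the set of positions of the $\lfloor\delta_0n\rfloor$ largest $|x_j|$. Then $\|x_{S^c}\|>\rho$, and $x_j^2\le1/(|S|+1)\le1/(\delta_0n)$ for $j\notin S$. Split $[n]$ into $\ell$ blocks of size at most $\lceil n/\ell\rceil\le\eta n/4$. For some block, its intersection $J$ with $S^c$ has $\|x_J\|^2\ge\rho^2/\ell$. The vector $y=x_{I^c}$ satisfies $\|x-y\|\le t$ and $\|y_J\|^2\ge\rho^2/\ell-t^2\ge\rho^2/(2\ell)$,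 so it belongs to the set $\mathcal Y_I$ of all $y\in\mathbb R^{I^c}$ with $\|y\|\le1$ for which there is $J\subset[n]$ with
\begin{equation}\label{eq:J}
|J|\le\frac{\eta n}4,\qquad\|y_J\|^2\ge\frac{\rho^2}{2\ell},\qquad\|y_J\|_\infty\le\frac1{\sqrt{\delta_0n}} .
\end{equation}
Let $\mathcal N_I$ be a maximal $t$-separated subset of $\mathcal Y_I$. It is deterministic, it has at most $(3/t)^{(1-\eta)n}$ points, and, being a subset of $\mathcal Y_I$, each of its points comes with a set $J$ as in \eqref{eq:J}. Choose $y'\in\mathcal N_I$ with $\|y-y'\|\le t$, and choose $a',\nu'$ from fixed grids, with $C/t^2$ points in total, so that $|a-a'|\le t$ and $|\nu-\nu'|\le t\sqrt n$. Since $\|x-y'\|\le2t$,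
\begin{equation}\label{eq:netbound}
\|Wy'+a'\mathbf 1-\nu'y'\|\le t\sqrt n+2t\|W\|+t\sqrt n+2t|\nu|+t\sqrt n\le C_4t\sqrt n
\end{equation}
with $C_4=3+2C_0+2C_2$.

\emph{A fixed net point.} Fix $I,y',a',\nu'$ and the set $J$ of $y'$. Condition on all entries $W_{ij}$ except those with exactly one index in $J$. For $i\notin J$ the coordinate $Z_i=(Wy'+a'\mathbf 1-\nu'y')_i$ equals $\sum_{j\in J}W_{ij}y'_j$ plus a constant, and these variables are independent. By Lemma~\ref{lem:anti}(ii) and \eqref{eq:J}, $\mathbb P(|Z_i|\le v)\le C_5(\eta)(v+n^{-1/2})$. Take $v=2C_4t/\sqrt\eta$; for $n\ge t^{-2}$ this probability is at most $C_6t$ with $C_6=C_6(\eta)\ge1$. If \eqref{eq:netbound} holds, at most $C_4^2t^2n/v^2=\eta n/4$ indices have $|Z_i|>v$, so at least $(1-\frac\eta2)n$ indices $i\notin J$ have $|Z_i|\le v$. If $C_6t\le1$, this has probability at most $2^n(C_6t)^{(1-\eta/2)n}$.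

\emph{Union bound.} Summing over $I$, $y'$ and $(a',\nu')$, the probability that \eqref{eq:netbound} holds for some choice is at most
\[
2^n\Bigl(\frac3t\Bigr)^{(1-\eta)n}\frac C{t^2}\;2^n(C_6t)^{(1-\eta/2)n}\le\frac C{t^2}\bigl(12\,C_6\,t^{\eta/2}\bigr)^n,
\]
which tends to $0$ if $t$ is so small that $12C_6t^{\eta/2}<\frac12$.
\end{proof}

\begin{corollary}\label{cor:typical}
Fix $\eta\in(0,1)$, let $t=t(\eta,p)$ and $T=\{i:\ t\le\sqrt n\,|g_i|\le\eta^{-1/2}\}$. Whp $|T^c|\le2\eta n$.
\end{corollary}

\begin{proof}
The set $I=\{i:\sqrt n|g_i|<t\}$ has $\|g_I\|\le t$, and $\|r\|\le t\sqrt n$ in \eqref{eq:main} for large $n$, so whp $|I|<\eta n$ by Proposition~\ref{prop:small}. Since $\|g\|=1$, at most $\eta n$ indices have $g_i^2>1/(\eta n)$.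
\end{proof}

\section{The sign rule and the proof of Theorem~\ref{thm:conj}}\label{sec:sign}

\begin{lemma}\label{lem:onesided}
Fix $\eta\in(0,1)$ and let $T$ be as in Corollary~\ref{cor:typical}. Whp the following hold.
\begin{itemize}
\item[(a)] For all $u,v\in T$: if $uv$ is an edge and $g_ug_v<0$, its removal strictly decreases $\lambda_2$; if $uv$ is a non-edge and $g_ug_v>0$, its addition strictly decreases $\lambda_2$.
\item[(b)] A fraction $1-s+O(n^{-1/2})$ of the edges join $P$ to $P^c$, and a fraction $s+O(n^{-1/2})$ of the non-edges lie inside $P$ or inside $P^c$.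
\item[(c)] The pairs that meet $T^c$ account for a fraction at most $4\eta/p+O(n^{-1/2})$ of the edges and at most $4\eta/(1-p)+O(n^{-1/2})$ of the non-edges.
\end{itemize}
Consequently, whp $F_\downarrow\ge1-s-\frac{5\eta}p$ and $F'_\downarrow\ge s-\frac{5\eta}{1-p}$.
\end{lemma}

\begin{proof}
Assume (F1)--(F3) and $|T^c|\le2\eta n$.

(a) For $u,v\in T$ we have $2|g_ug_v|\ge2t^2/n$. The other terms in Lemma~\ref{lem:test} are of smaller order: $|1-\lambda_2|(g_u^2+g_v^2)\le2C_1\eta^{-1}n^{-3/2}$ by Lemma~\ref{lem:equation}, and the last term is at most $\lambda_2\cdot4/(\eta n)$ divided by $2(m\mp1)\ge pn^2/2$, which is $O(\eta^{-1}n^{-3})$. So for large $n$ the sign of $-g_ug_v$ decides both conditions.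

(b) The set $P$ depends on $G$, but (F1) controls all sets at once: $|\mathbf 1_U^TW\mathbf 1_{U'}|\le C_0n^{3/2}$ for all $U,U'\subset[n]$. Hence the number of edges between $P$ and $P^c$ is $\mathbf 1_P^TA\mathbf 1_{P^c}=p\alpha(1-\alpha)n^2+O(n^{3/2})$. The number of edges inside $P$ is $\frac12\mathbf 1_P^TA\mathbf 1_P=\frac p2\alpha^2n^2+O(n^{3/2})$, so the number of non-edges inside $P$ is $\frac{1-p}2\alpha^2n^2+O(n^{3/2})$; replacing $P$ by $P^c$ replaces $\alpha$ by $1-\alpha$. Divide by $m=\frac p2n^2+O(n^{3/2})$ and $N-m=\frac{1-p}2n^2+O(n^{3/2})$, and use $2\alpha(1-\alpha)=1-s$.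

(c) At most $|T^c|\,n\le2\eta n^2$ pairs meet $T^c$.

Finally, $g$ does not vanish on $T$. So a pair in $T$ joining $P$ to $P^c$ has $g_ug_v<0$, a pair in $T$ inside $P$ or inside $P^c$ has $g_ug_v>0$, and the last two bounds follow from (a)--(c).
\end{proof}

We now have lower bounds for both kinds of decrease. Each gives an upper bound for an increase, by taking complements, and a lower bound for the expectation of an increase, by exchange. The two match.

\begin{proposition}\label{prop:four}
The variables $F_\uparrow-s$, $F'_\downarrow-s$, $F_\downarrow-(1-s)$ and $F'_\uparrow-(1-s)$ tend to $0$ in probability. Moreover, for all but an $o(1)$ fraction of the edges $uv$ (in probability), the removal of $uv$ increases $\lambda_2$ if $g_ug_v>0$ and decreases it if $g_ug_v<0$.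
\end{proposition}

\begin{proof}
Fix $\eta$ and let $\varepsilon=5\eta/\min(p,1-p)$. Put $\Delta=s-F_\uparrow$, so $|\Delta|\le1$. Since $F_\uparrow\le1-F_\downarrow$, Lemma~\ref{lem:onesided} gives $\Delta\ge-\varepsilon$ whp, so the negative part satisfies $\mathbb E\Delta^-\le\varepsilon+o(1)$. By Lemmas~\ref{lem:exchange} and~\ref{lem:onesided}, $\mathbb EF_\uparrow=\mathbb EF'_\downarrow+o(1)\ge\mathbb Es-\varepsilon-o(1)$, that is, $\mathbb E\Delta\le\varepsilon+o(1)$. Therefore
\[
\mathbb E|\Delta|=\mathbb E\Delta+2\,\mathbb E\Delta^-\le3\varepsilon+o(1),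
\]
and $\mathbb E|s-F_\uparrow|\to0$ because $\eta$ is arbitrary. For $\Delta'=1-s-F'_\uparrow$ we have $\Delta'\ge F'_\downarrow-s\ge-\varepsilon$ whp and $\mathbb EF'_\uparrow=\mathbb EF_\downarrow+o(1)\ge\mathbb E(1-s)-\varepsilon-o(1)$, so the same identity gives $\mathbb E|\Delta'|\to0$. The remaining two fractions are squeezed: whp $1-s-\varepsilon\le F_\downarrow\le1-F_\uparrow\le1-s+\varepsilon$ and $s-\varepsilon\le F'_\downarrow\le1-F'_\uparrow\le s+\varepsilon$.

For the sign rule, call an edge \emph{exceptional} if it meets $T^c$; whp the exceptional edges form a fraction at most $\varepsilon$. Every other edge with $g_ug_v<0$ decreases $\lambda_2$ when removed, and every other edge whose removal increases $\lambda_2$ therefore has $g_ug_v>0$. So whp the edges that have $g_ug_v>0$ and increase $\lambda_2$ form a fraction at least $F_\uparrow-\varepsilon\ge s-2\varepsilon$. All edges with $g_ug_v>0$ lie inside $P$ or inside $P^c$, so by Lemma~\ref{lem:onesided}(b) they form a fraction at most $s+\varepsilon$. Hence whp the rule fails for a fraction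 at most $\varepsilon+3\varepsilon$ of the edges, and $\eta$ is arbitrary.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:conj}]
The first claim is part of Proposition~\ref{prop:four}, and the others follow since $s\ge\frac12$ always.
\end{proof}

That $p$ is fixed entered in three places: the degrees of order $n$ make $1-\lambda_2$ small, so that the sign of $g_ug_v$ decides in Lemma~\ref{lem:onesided}(a); the errors $O(n^{3/2})$ in (b) are negligible against both $m$ and $N-m$; and the constants in Lemma~\ref{lem:anti} depend on a lower bound for $\sigma$.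

\section{The spectral edge and the cavity equations}\label{sec:cavity}

By Proposition~\ref{prop:four}, Theorem~\ref{thm:sharp} reduces to the Gaussian limit for $g$. So far only the order of magnitude of $\nu$ mattered; now we use that $\nu$ lies at the top edge of the spectrum of $W$. Let $\widetilde W=W/(\sigma\sqrt n)$, with eigenvalues $\mu_1(\widetilde W)\ge\mu_2(\widetilde W)\ge\cdots$. From here on $o(1)$ denotes a quantity that tends to $0$ in probability as $n\to\infty$, with the parameters $\kappa,\delta$ below fixed.

\subsection*{Tools}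
Let $Y$ have the semicircle law, with density $\frac1{2\pi}\sqrt{4-x^2}$ on $[-2,2]$.

\emph{Semicircle law and norm.} For every bounded $\varphi$ with finitely many discontinuities, $\frac1n\operatorname{Tr}\varphi(\widetilde W)\to\mathbb E\varphi(Y)$ in probability (Wigner's semicircle law). Also $\|\widetilde W\|\to2$ in probability \cite{fk,by}. We need two properties of $Y$:
\begin{equation}\label{eq:sc}
\mathbb P(Y>2-u)\le\tfrac12u^{3/2}\quad(u>0),\qquad\mathbb E(2-Y)^{-1}=1 .
\end{equation}
The first holds because the density at $x$ is at most $\frac1\pi\sqrt{2-x}$. For the second put $x=2\cos\theta$; the expectation becomes $\int_0^\pi\frac{2\sin^2\theta}{\pi}\frac{d\theta}{2(1-\cos\theta)}=\frac1\pi\int_0^\pi(1+\cos\theta)\,d\theta=1$.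

\emph{Cauchy interlacing.} If $M$ is a principal submatrix of $\widetilde W$, then $\mu_j(M)\le\mu_j(\widetilde W)$ for all $j$ up to the size of $M$.

\emph{Hanson--Wright inequality} \cite{rv}. The $\psi_2$-norm of a random variable $\xi$ is the least $K$ with $\mathbb E\exp(\xi^2/K^2)\le2$; a tail bound $\mathbb P(|\xi|>v)\le2\exp(-v^2/K_0^2)$ for all $v$ implies that it is at most $CK_0$. If a vector $\xi$ has independent centered coordinates with $\psi_2$-norms at most $K$, then for every fixed matrix $B$ with Frobenius norm $\|B\|_F$,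
\[
\mathbb P\bigl(|\xi^TB\xi-\mathbb E\,\xi^TB\xi|>v\bigr)\le2\exp\Bigl(-c\min\Bigl(\frac{v^2}{K^4\|B\|_F^2},\frac v{K^2\|B\|}\Bigr)\Bigr).
\]
We apply it to coordinates of the form $\sum_iy_i\widetilde W_{ij}$ with $\|y\|=1$. These have variance $1/n$ and, by Hoeffding's inequality, tails $2\exp(-2\sigma^2nv^2)$, so $K=C/\sqrt n$, the mean is $\frac1n\operatorname{Tr}B$, and the bound becomes
\begin{equation}\label{eq:hw}
2\exp\Bigl(-cn\min\Bigl(\frac{v^2n}{\|B\|_F^2},\frac v{\|B\|}\Bigr)\Bigr).
\end{equation}

\emph{Dvoretzky--Kiefer--Wolfowitz inequality} \cite{massart}. The empirical distribution function of $k$ i.i.d.\ real variables differs from their common distribution function by more than $v$ in the supremum norm with probability at most $2e^{-2kv^2}$.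

\emph{Sampling without replacement.} If $I$ is a uniform $k$-element subset of $[n]$ and $x\in\mathbb R^n$, then $\frac1k\sum_{i\in I}x_i$ has mean $\frac1n\sum_ix_i$ and variance at most $\frac1k\cdot\frac1n\sum_ix_i^2$.

\subsection*{Location of $\nu$}
By \eqref{eq:upper}, (F2) and the norm bound, $(1-\lambda_2)pn\le(2\sigma+o(1))\sqrt n$. Conversely, for $y$ in the span of two top eigenvectors of $W$ we have $y^TAy\ge(\mu_2(W)-p)\|y\|^2$. By the semicircle law, for each $\varepsilon>0$ whp a positive proportion of the eigenvalues of $\widetilde W$ exceed $2-\varepsilon$, so $\mu_2(W)\ge(2\sigma-o(1))\sqrt n$. Courant--Fischer gives $1-\lambda_2\ge(\mu_2(W)-p)/\max_id_i$ whp. Hence $\nu/(\sigma\sqrt n)=2+o(1)$. Dividing \eqref{eq:main} by $\sigma\sqrt n$ and writing $b=a/\sigma$ and $\mathbf e=\mathbf 1/\sqrt n$, we obtain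
\begin{equation}\label{eq:edge}
\widetilde Wg+b\,\mathbf e-2g=\tilde r,\qquad\|\tilde r\|=o(1),\qquad|b|\le C\ \text{whp},
\end{equation}
where $\tilde r=r/(\sigma\sqrt n)+(\nu/(\sigma\sqrt n)-2)g$.

\subsection*{Cavity equations}
Let $I\subset[n]$ and $\mathsf c=I^c$. Put $M=\widetilde W_{\mathsf c\mathsf c}$ and $X=\widetilde W_{I\mathsf c}$; for fixed $I$ the blocks $M$, $X$, $\widetilde W_{II}$ are independent. We would like to solve \eqref{eq:edge} for $g_{\mathsf c}$ and so express $g_I$ through the independent entries of $X$. The two blocks of \eqref{eq:edge} read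
\[
(2-M)g_{\mathsf c}=X^Tg_I+b\mathbf e_{\mathsf c}-\tilde r_{\mathsf c},\qquad 2g_I=Xg_{\mathsf c}+\widetilde W_{II}g_I+b\mathbf e_I-\tilde r_I .
\]
The matrix $2-M$ has eigenvalues near $0$, and we know nothing about $\tilde r$ beyond $\|\tilde r\|=o(1)$, so we invert only away from the edge. For $\kappa\in(0,1)$ let $\Pi$ be the spectral projection of $M$ on $(2-\kappa,\infty)$, and let
\[
R=\varphi_\kappa(M),\qquad\varphi_\kappa(x)=(2-x)^{-1}\mathbf 1(x\le2-\kappa),\qquad\tau=\tfrac1n\operatorname{Tr}R .
\]
Then $0\preceq R\preceq\kappa^{-1}$ and $R(2-M)=\mathrm{Id}-\Pi$. Applying $R$ to the first block gives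
\begin{equation}\label{eq:cav1}
g_{\mathsf c}=z+RX^Tg_I-R\tilde r_{\mathsf c},\qquad z:=\Pi g_{\mathsf c}+bR\mathbf e_{\mathsf c},
\end{equation}
and inserting this in the second block gives
\begin{equation}\label{eq:cav2}
(2-XRX^T)g_I=Xz+b\mathbf e_I+\widetilde W_{II}g_I-XR\tilde r_{\mathsf c}-\tilde r_I .
\end{equation}
This is where the Gaussian comes from. The matrix $XRX^T$ will be close to $\tau\,\mathrm{Id}$, with $\tau\approx\mathbb E(2-Y)^{-1}=1$, and $z$ will be close to a unit vector, so $\sqrt n\,g_i\approx\sqrt n\,(Xz)_i$. If $z$ were independent of $X$, this would be a normalized sum of independent variables. It is not independent of $X$, but it lies in $\operatorname{ran}\Pi+\operatorname{span}(R\mathbf e_{\mathsf c})$, a subspace that is determined by $M$ and has small dimension.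

\begin{lemma}\label{lem:spectral}
Fix $\kappa\in(0,1)$. Whp, for all $I\subset[n]$ simultaneously,
\[
\|X\|\le3,\qquad\operatorname{rank}\Pi\le\kappa^{3/2}n,\qquad\tau\le\tfrac98,\qquad\|R\|_F^2\le10\,\kappa^{-1/2}n .
\]
\end{lemma}

\begin{proof}
First, $\|X\|\le\|\widetilde W\|\le3$ whp. Next, whp the bound $\#\{j:\mu_j(\widetilde W)>2-u\}\le u^{3/2}n$ holds for all $u=2^j\kappa$, $j\ge0$: by the semicircle law and \eqref{eq:sc} for the finitely many $u<1$, and trivially for $u\ge1$. By interlacing it holds for every $M$. The case $u=\kappa$ bounds the rank. Grouping the eigenvalues of $M$ according to $2-\mu\in[2^j\kappa,2^{j+1}\kappa)$,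
\[
\|R\|_F^2\le\sum_{j\ge0}(2^j\kappa)^{-2}(2^{j+1}\kappa)^{3/2}n=\frac{2^{3/2}}{1-2^{-1/2}}\,\kappa^{-1/2}n\le10\,\kappa^{-1/2}n .
\]
For $\tau$, the function $\varphi_\kappa$ is not monotone, so we use $f_\kappa(x)=1/\max(2-x,\kappa)\ge\varphi_\kappa(x)$, which is bounded, continuous, positive and nondecreasing. By interlacing and \eqref{eq:sc}, $\operatorname{Tr}R\le\operatorname{Tr}f_\kappa(M)\le\operatorname{Tr}f_\kappa(\widetilde W)=n(\mathbb Ef_\kappa(Y)+o(1))\le n(1+o(1))$, where the $o(1)$ does not depend on $I$.
\end{proof}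

\section{One vertex: no coordinate is large}\label{sec:sup}

Corollary~\ref{cor:typical} leaves open that a single vertex carries a constant share of $\|g\|^2$, and this would spoil the central limit theorem for $(Xz)_i$. The case $|I|=1$ of the cavity equations excludes it. With one row we cannot control $Xz$ in distribution, but the row has a short projection on the small subspace $\operatorname{ran}\Pi$.

\begin{lemma}\label{lem:sup}
$\|g\|_\infty\to0$ in probability.
\end{lemma}

\begin{proof}
Fix $\kappa\in(0,1)$. For $I=\{i\}$ write $M_i,X_i,\Pi_i,R_i$; here $X_i$ is a row vector independent of $M_i$. Condition on $M_i$. We have $\|R_i\|\le\kappa^{-1}$, $\|R_i\|_F^2\le n\kappa^{-2}$, $\|\Pi_i\|\le1$, $\|\Pi_i\|_F^2\le n$, so by \eqref{eq:hw} each of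
\[
\bigl|X_iR_iX_i^T-\tfrac1n\operatorname{Tr}R_i\bigr|\le\tfrac18,\qquad\bigl|X_i\Pi_iX_i^T-\tfrac1n\operatorname{rank}\Pi_i\bigr|\le\kappa^{3/2}
\]
fails with probability at most $2e^{-c(\kappa)n}$. Since $\|R_i\mathbf e_{\mathsf c}\|\le\kappa^{-1}$, Hoeffding's inequality shows that $|X_iR_i\mathbf e_{\mathsf c}|\le n^{-1/4}$ fails with probability at most $2e^{-2\sigma^2\kappa^2\sqrt n}$. By a union bound, whp all three hold for all $i$. With Lemma~\ref{lem:spectral}, whp for all $i$ we have $2-X_iR_iX_i^T\ge2-\frac98-\frac18=\frac34$ and $\|X_i\Pi_i\|^2=X_i\Pi_iX_i^T\le2\kappa^{3/2}$. In \eqref{eq:cav2} we have $\widetilde W_{II}=0$, so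
\[
\tfrac34|g_i|\le\|X_i\Pi_i\|+|b|\,n^{-1/4}+|b|\,n^{-1/2}+3\kappa^{-1}\|\tilde r\|+\|\tilde r\|\le\sqrt2\,\kappa^{3/4}+o(1)
\]
uniformly in $i$. As $\kappa$ is arbitrary, the lemma follows.
\end{proof}

\section{Many vertices: the Gaussian limit}\label{sec:gauss}

We take for $I$ a random set of $k\approx\delta n$ vertices. For each fixed vector $w$ the empirical distribution of the $k$ independent variables $(Xw)_i$ concentrates with failure probability $e^{-ck}$, which allows a union bound over a net of a space of dimension much smaller than $k$. This asks for $\kappa^{3/2}\ll\delta$. On the other hand $z$ must stay close to $g_{\mathsf c}$; in \eqref{eq:cav1} we will have $\|RX^T\|^2\lesssim\kappa^{-1}$ and $\|g_I\|^2\approx\delta$, which asks for $\delta\ll\kappa$. The window $\delta\ll\kappa\ll\delta^{2/3}$ is nonempty because the exponent $\frac32$ in \eqref{eq:sc} exceeds $1$, and we take $\kappa=\delta^{5/6}$. Choosing $I$ at random makes it representative of $[n]$ whatever rule was used to select $g$.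

\begin{proposition}\label{prop:gauss}
Let $\gamma_i=\sqrt n\,g_i$. For every $u\in\mathbb R$, $\frac1n\#\{i\le n:\gamma_i\le u\}\to\Phi(u)$ in probability.
\end{proposition}

\begin{proof}
Fix $\delta>0$, small depending on $p$; all constants $C$ below are independent of $\delta$. Let $\kappa=\delta^{5/6}$ and $k=\lfloor\delta n\rfloor\ge\frac23\delta n$, and let $I$ be a uniform $k$-element subset of $[n]$, independent of $G$. Conditionally on $I$ the matrix $W$ keeps its law, so $M$, $X$, $\widetilde W_{II}$ are independent given $I$. The bounds of Lemma~\ref{lem:spectral} on $\Pi$ and $R$ define an event determined by $(I,M)$, and we condition on $(I,M)$ in this event whenever we compute with $X$.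

\emph{Step 1: the matrices.} By (F1) for $k\times k$ matrices, whp $\|\widetilde W_{II}\|\le C_0\sqrt k/(\sigma\sqrt n)\le C\delta^{1/2}$. We claim that whp
\begin{equation}\label{eq:XRX}
\|XRX^T-\tau\,\mathrm{Id}\|\le C\delta^{1/6},\qquad\|RX^T\|^2\le2\delta^{-5/6}.
\end{equation}
For a fixed unit $y\in\mathbb R^I$ apply \eqref{eq:hw} to $\xi=X^Ty$ and $B=R$:
\[
\mathbb P\bigl(|y^TXRX^Ty-\tau|>v\bigr)\le2\exp\bigl(-cn\min(v^2\kappa^{1/2}/10,\ v\kappa)\bigr).
\]
For $v=L\delta^{1/6}$ we have $v^2\kappa^{1/2}=L^2\delta^{3/4}\ge L^2\delta$ and $v\kappa=L\delta$. (The crude bound $\|R\|_F^2\le n\kappa^{-2}$ would give only $L^2\delta^2$.) For $L=L(p)$ large the bound is $o(9^{-k})$, so it survives a union bound over a $\frac14$-net of the unit sphere of $\mathbb R^I$. For symmetric $B$, if $\|B\|=|x^TBx|$ with $x$ a unit vector and $y$ is a net point within $\frac14$ of $x$, then $|x^TBx-y^TBy|\le\frac12\|B\|$, so $\|B\|\le2\max_{y}|y^TBy|$ over the net. This proves the first bound. For small $\delta$ it gives $XRX^T\preceq\frac98+C\delta^{1/6}\le2$, and $R^2\preceq\kappa^{-1}R$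 gives $XR^2X^T\preceq2\kappa^{-1}$, which is the second bound.

\emph{Step 2: the vector $z$.} Since $\mathbb E[\|g_I\|^2\mid G]=k/n\le\delta$, Markov's inequality shows that the event $\mathcal E_1=\{\|g_I\|^2\le\delta^{11/12}\}$ has probability at least $1-\delta^{1/12}$. On $\mathcal E_1$, by \eqref{eq:cav1} and \eqref{eq:XRX}, whp $\|z-g_{\mathsf c}\|\le\sqrt2\,\delta^{-5/12}\delta^{11/24}+\kappa^{-1}\|\tilde r\|\le2\delta^{1/24}$. As $\|g_{\mathsf c}\|^2\ge1-\delta^{11/12}$ and $\|g\|_\infty=o(1)$ by Lemma~\ref{lem:sup}, on $\mathcal E_1$ whp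
\begin{equation}\label{eq:z}
\bigl|\|z\|-1\bigr|\le3\delta^{1/24},\qquad\|z\|_\infty\le3\delta^{1/24}.
\end{equation}
For $w\in\mathbb R^{\mathsf c}$ and $i\in I$ let $\zeta_i^w=\sqrt n\,(Xw)_i$. Multiplying \eqref{eq:cav2} by $\sqrt n$ gives $(2-\tau)\gamma_i=\zeta_i^z+b+\varepsilon_i$, where $\varepsilon=\sqrt n\,[(XRX^T-\tau)g_I+\widetilde W_{II}g_I-XR\tilde r_{\mathsf c}-\tilde r_I]$. By Step 1, on $\mathcal E_1$ whp
\begin{equation}\label{eq:eps}
\frac1k\sum_{i\in I}\varepsilon_i^2\le\frac nk\bigl(C\delta^{1/6}\delta^{11/24}+o(1)\bigr)^2\le C\delta^{1/4}.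
\end{equation}

\emph{Step 3: the shift $b$ is small.} Let $V=\operatorname{ran}\Pi+\operatorname{span}(R\mathbf e_{\mathsf c})$, with orthogonal projection $\Pi_V$. It contains $z$, it is determined by $(I,M)$, and $\dim V\le\kappa^{3/2}n+1\le2\delta^{5/4}n$. We average the equation for $\gamma_i$ over $I$. The coordinates of $X^T\mathbf 1_I$ are independent and centered with variance $k/n$, so $\frac n{k^2}\,\mathbb E\|\Pi_VX^T\mathbf 1_I\|^2=\frac1k\dim V\le3\delta^{1/4}$. By Markov's inequality the event $\mathcal E_2=\{\frac{\sqrt n}k\|\Pi_VX^T\mathbf 1_I\|\le\delta^{1/12}\}$ has probability at least $1-3\delta^{1/12}-o(1)$, and on it $|\frac1k\sum_{i\in I}\zeta_i^z|\le\delta^{1/12}\|z\|$. Given $G$, the average $\frac1k\sum_{i\in I}\gamma_i$ has mean $n^{-1/2}\sum_ig_i=a/(p\sqrt n)=o(1)$ and variance at most $\frac1k\cdot\frac1n\sum_i\gamma_i^2=\frac1k$, so it is $o(1)$. With \eqref{eq:z}, \eqref{eq:eps} and $0\le\tau\le\frac98$ we get, on $\mathcal E_1\cap\mathcal E_2$ whp,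
\[
|b|\le o(1)+2\delta^{1/12}+C\delta^{1/8}\le C\delta^{1/12}.
\]

\emph{Step 4: Gaussian behavior on a net of $V$.} Let $\mathcal Z=\{w\in V:\frac12\le\|w\|\le2,\ \|w\|_\infty\le3\delta^{1/24}\}$ and let $\mathcal Z_0$ be a maximal $\delta$-separated subset, chosen as a function of $(I,M)$; then $|\mathcal Z_0|\le(5/\delta)^{2\delta^{5/4}n}$. For fixed $w\in\mathcal Z_0$ the variables $\zeta_i^w=\sigma^{-1}\sum_jW_{ij}w_j$, $i\in I$, are i.i.d., and Lemma~\ref{lem:anti}(ii) gives $\sup_x|\mathbb P(\zeta_i^w\le x)-\Phi(x/\|w\|)|\le C\delta^{1/24}$. Their empirical distribution function deviates from the true one by more than $\delta^{1/24}$ with probability at most $2e^{-2\delta^{1/12}k}\le2e^{-\frac43\delta^{13/12}n}$. For $\delta$ so small that $\delta^{1/6}\log(5/\delta)<\frac12$ we have $2\delta^{5/4}\log(5/\delta)<\delta^{13/12}$, and a union bound shows that whp, for all $w\in\mathcal Z_0$,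
\begin{equation}\label{eq:dkw}
\sup_x\Bigl|\tfrac1k\#\{i\in I:\zeta_i^w\le x\}-\Phi(x/\|w\|)\Bigr|\le C\delta^{1/24}.
\end{equation}
By \eqref{eq:z}, $z\in\mathcal Z$ if $3\delta^{1/24}\le\frac12$. Choose $z'\in\mathcal Z_0$ with $\|z-z'\|\le\delta$. Then $\frac1k\sum_{i\in I}(\zeta_i^z-\zeta_i^{z'})^2=\frac nk\|X(z-z')\|^2\le\frac nk\,9\delta^2\le14\delta$. With \eqref{eq:eps} and Step 3, on $\mathcal E_1\cap\mathcal E_2$ whp
\begin{equation}\label{eq:final}
(2-\tau)\gamma_i=\zeta_i^{z'}+\varepsilon_i',\qquad\frac1k\sum_{i\in I}\varepsilon_i'^2\le C\delta^{1/6},\qquad\bigl|\|z'\|-1\bigr|\le4\delta^{1/24},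
\end{equation}
and so at most $C\delta^{1/12}k$ indices have $|\varepsilon_i'|>\delta^{1/24}$.

\emph{Step 5: the value of $\tau$.} The matrix $M$ equals $\sqrt{(n-k)/n}$ times a matrix distributed as $\widetilde W$ in dimension $n-k$. By the semicircle law, $\tau\to\tau_\delta:=(1-\delta)\,\mathbb E\varphi_\kappa(\sqrt{1-\delta}\,Y)$ in probability. As $\delta\to0$ we have $\kappa\to0$ and $\varphi_\kappa(\sqrt{1-\delta}\,Y)\to(2-Y)^{-1}$ almost surely, and $(2-\sqrt{1-\delta}\,Y)^{-1}\le\frac12+(2-Y)^{-1}$, as one sees by separating $Y<0$ from $Y\ge0$. Dominated convergence and \eqref{eq:sc} give $\tau_\delta\to1$.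

\emph{Step 6: conclusion.} Fix $u$ and write $q=\delta^{1/24}$, $x_\pm=(2-\tau)u\pm q$. Since $2-\tau>0$, for indices with $|\varepsilon'_i|\le q$ the relation \eqref{eq:final} shows that $\zeta_i^{z'}\le x_-$ implies $\gamma_i\le u$, and that $\gamma_i\le u$ implies $\zeta_i^{z'}\le x_+$. By \eqref{eq:dkw},
\[
\Phi(x_-/\|z'\|)-Cq\le\tfrac1k\#\{i\in I:\gamma_i\le u\}\le\Phi(x_+/\|z'\|)+Cq .
\]
Whp $|\tau-\tau_\delta|\le q$, and then
\[
\Bigl|\frac{x_\pm}{\|z'\|}-u\Bigr|=\frac{|(2-\tau-\|z'\|)u\pm q|}{\|z'\|}\le2|u|\bigl(|1-\tau_\delta|+5q\bigr)+2q .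
\]
As $\Phi$ is $1$-Lipschitz, with probability at least $1-4\delta^{1/12}-o(1)$ the fraction of $i\in I$ with $\gamma_i\le u$ is within $\omega(\delta):=2|u|(|1-\tau_\delta|+5q)+Cq$ of $\Phi(u)$, and $\omega(\delta)\to0$ as $\delta\to0$. Given $G$, this fraction has mean $\frac1n\#\{i\le n:\gamma_i\le u\}$ and variance at most $\frac1k$. Hence
\[
\limsup_{n\to\infty}\mathbb P\Bigl(\Bigl|\tfrac1n\#\{i\le n:\gamma_i\le u\}-\Phi(u)\Bigr|>\omega(\delta)+\delta\Bigr)\le4\delta^{1/12},
\]
and letting $\delta\to0$ completes the proof.
\end{proof}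

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Distribution functions are monotone and $\Phi$ is continuous, so convergence in probability at the points of finer and finer finite grids upgrades Proposition~\ref{prop:gauss} to uniform convergence in $u$, in probability. This gives the weak convergence in probability of the empirical distribution of $(\sqrt n\,g_i)$ to the standard normal law. The case $u=0$ says that $1-\alpha\to\frac12$, so $s\to\frac12$ in probability, and Proposition~\ref{prop:four} gives the limits of the four fractions and the sign rule.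
\end{proof}

\begin{thebibliography}{9}

\bibitem{by} Bai and Yin, 1988.

\bibitem{fk} F\"uredi and Koml\'os, 1981.

\bibitem{massart} Massart (the Dvoretzky--Kiefer--Wolfowitz inequality).

\bibitem{rv} Rudelson and Vershynin, 2013.

\bibitem{vershynin} Vershynin, \emph{High-Dimensional Probability}.

\bibitem{source} \texttt{http://mracz.princeton.edu/spectral\_gap\_poster\_NRC.pdf}

\end{thebibliography}
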